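# Non-Hopfian polygons of finite groups

**Theorem A.** For every $n\ge 3$ there is a non-positively curved $n$-gon of finite groups, with trivial face group, whose fundamental group is not Hopfian.

**Theorem B.** If the angles $\theta_1,\dots,\theta_n$ of an $n$-gon of finite groups satisfy $\sum_i\theta_i<(n-2)\pi$, then its fundamental group is word-hyperbolic, hence Hopfian. In particular, if $n\ge 5$ and $E_{i-1}\cap E_i=F$ in $V_i$ at every corner, then the fundamental group is Hopfian.

The question behind both statements is: are fundamental groups of non-positively curved polygons of finite groups Hopfian? By Theorem A the answer is no, already for triangles and squares. Non-positive curvature means $\sum_i\theta_i\le(n-2)\pi$, so by Theorem B every polygon as in Theorem A has angle sum exactly $(n-2)\pi$. Thus Hopficity holds under the strict inequality and fails, for every $n\ge3$, in the equality case.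

Some known results surround the question. Meier proved that such fundamental groups are Hopfian in the building sub-case. Sela proved that word-hyperbolic groups are Hopfian. There is a compact non-positively curved 2-complex whose fundamental group is not Hopfian. The source of the problem is the text "A Non-Residually Finite Square Of Finite Groups", http://www.math.sjsu.edu/~hsu/pdf/square.pdf.

## Polygons of groups, their angles, and the Hopf property

**Definition (polygon of finite groups).** Let $n\ge3$. An $n$-gon of finite groups is a commutative diagram of injective homomorphisms between finite groups, shaped like the face poset of an $n$-gon: a face group $F$; for each side an edge group $E_i$ with $F\hookrightarrow E_i$; for each corner a vertex group $V_i$ with $E_{i-1}\hookrightarrow V_i\hookleftarrow E_i$ (indices mod $n$). Commutativity says that the two composites $F\to V_i$ agree. The fundamental group of the polygon is the colimit of the diagram: it is generated by the elements of all the $V_i$, subject to the multiplication tables of the $V_i$ and to the identifications along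 the edge groups.

**Definition (angles).** At corner $i$ form the bipartite coset graph: its vertices are the cosets of $E_{i-1}$ and of $E_i$ in $V_i$, its edges are the cosets of $F$, and the edge $cF$ joins $cE_{i-1}$ to $cE_i$. Let $\gamma_i$ be its girth and put $\theta_i=2\pi/\gamma_i$, with $\theta_i=0$ if there are no cycles. The polygon is non-positively curved (in the sense of Gersten–Stallings) if $\sum_i\theta_i\le(n-2)\pi$.

Two remarks make girths computable. First, distinct edges $cF\ne c'F$ join the same two vertices exactly when $c^{-1}c'\in (E_{i-1}\cap E_i)\setminus F$. So if $E_{i-1}\cap E_i=F$ there are no double edges, and since the graph is bipartite,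
$$E_{i-1}\cap E_i=F\ \Longrightarrow\ \gamma_i\ge4\text{ or there are no cycles}\ \Longrightarrow\ \theta_i\le\pi/2. \qquad(1)$$
Second, let $c_0F,c_1F,\dots,c_{2l}F=c_0F$ be the successive edges of a cycle of length $2l$. Consecutive edges are distinct and share a vertex, which is alternately a coset of $E_{i-1}$ and of $E_i$. So $c_{j}^{-1}c_{j+1}$ lies alternately in $E_{i-1}\setminus F$ and $E_i\setminus F$. For $F=1$ this says:
$$\text{a cycle of length }2l\text{ gives a product of }2l\text{ non-trivial elements, alternately from }E_{i-1},E_i,\text{ equal to }1. \qquad(2)$$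

**Example 1 (dihedral corners).** Let $V$ be the dihedral group of order $2k$, $k\ge2$, generated by involutions $\alpha,\beta$ with $\alpha\beta$ of order $k$. Take edge groups $\langle\alpha\rangle,\langle\beta\rangle$ and $F=1$. By (2) a cycle of length $2l$ forces $(\alpha\beta)^l=1$. The graph has $2k$ vertices, all of valence 2, and is connected because $\alpha,\beta$ generate $V$. So it is one cycle of length $2k$, and $\theta=\pi/k$. A triangle with dihedral corners of orders $2k_1,2k_2,2k_3$ is non-positively curved when $1/k_1+1/k_2+1/k_3\le1$. For instance $(2,4,4)$ gives the angles $\pi/2,\pi/4,\pi/4$, which will come back below.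

**Example 2 (a square of Klein four-groups).** Let $F=1$, $E_i=\langle a_i\rangle\cong C_2$ and $V_i=\langle a_{i-1}\rangle\times\langle a_i\rangle$ for $i$ mod 4. Each coset graph is a 4-cycle, so all angles are $\pi/2$ and the sum is $2\pi=(4-2)\pi$. The fundamental group is generated by involutions $a_1,\dots,a_4$ with $a_i$ commuting with $a_{i+1}$. So $a_1,a_3$ generate an infinite dihedral group, $a_2,a_4$ another one, the two commute, and the group is $D_\infty\times D_\infty$.

**Example 3 (a flat corner).** Let $V=E_{i-1}=E_i=E\neq1$, all maps identities, $F=1$. The coset graph has two vertices joined by $|E|\ge2$ edges. The girth is $2$, and $\theta=\pi$.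

**Definition (Hopfian).** A group $G$ is Hopfian if every surjective endomorphism of $G$ is injective.

Finite groups are Hopfian. The direct sum of countably many copies of $\mathbb Z$ is not, because of the shift $(x_1,x_2,\dots)\mapsto(x_2,x_3,\dots)$. The group of Example 2 is Hopfian, because a finitely generated residually finite group $G$ is Hopfian. To see this, let $\psi:G\to G$ be onto and $\psi(k)=1$. For a finite group $Q$ the set $\mathrm{Hom}(G,Q)$ is finite, and $f\mapsto f\psi$ is injective on it because $\psi$ is onto. So it is bijective, every $f\in\mathrm{Hom}(G,Q)$ has the form $f'\psi$, and $f(k)=f'(1)=1$. As $Q$ was arbitrary, $k=1$. The group $D_\infty\times D_\infty$ is residually finite: $D_\infty=\mathbb Z\rtimes C_2$ maps onto the groups $\mathbb Z/k\rtimes C_2$, and these quotients separate its elements.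

## Strict angle inequality and word-hyperbolicity

The sensible first approach is to aim for a positive answer: put a negatively curved metric on the polygon, deduce that the group is hyperbolic, and quote that hyperbolic groups are Hopfian. This works exactly when the angle sum leaves room, and it proves Theorem B.

**Step B1: a side whose group is $F$.** The purpose is to dispose of the case in which a coset graph might have no cycles. Suppose $E_i=F$. Side $i$ joins corners $V_i$ and $V_{i+1}$, and it only identifies the two images of each $f\in F$. By commutativity of the diagram these images are already identified by the other sides, going around through $V_{i+1},V_{i+2},\dots,V_i$. So side $i$ can be deleted, and the group is the fundamental group of a segment of finite groups. It acts cocompactly with finite stabilizers on a locally finite tree, hence it is virtually free and word-hyperbolic.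

**Step B2: a hyperbolic polygon with the right angles.** The purpose is to find the metric. Assume now that all $E_i\ne F$. Every vertex of the coset graph at corner $i$ has valence $[E_{i-1}:F]\ge2$ or $[E_i:F]\ge2$, and the graph is finite. So it contains a cycle, and $0<\theta_i\le\pi$. The hypothesis says $\sum_i(\pi-\theta_i)>2\pi$, where each term is $<\pi$. Hence at least three of the $\theta_i$ are $<\pi$; say there are $k\ge 3$ of them. They satisfy $\sum\theta_i<(k-2)\pi$, where the sum runs over these $k$ corners. By Beardon, *The Geometry of Discrete Groups*, Thm 7.16.2, there is a compact convex hyperbolic polygon with these angles in the given cyclic order. Mark points on its sides, in the right order, for the corners with $\theta_i=\pi$. This is a metric $n$-gon with angle $\theta_i$ at corner $i$. To have honest geodesic cells, cut it into $n$ triangles by joining an interior point to all corners, and give the local group $F$ to all new cells. This does not change the colimit.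

**Step B3: links.** The purpose is to check curvature $\le-1$ and apply the developability theorem. In the local development at corner $i$ the link is the coset graph with every edge of length $\theta_i=2\pi/\gamma_i$, so each of its cycles has length at least $\gamma_i\theta_i=2\pi$. At an inner point of side $i$ the link is the suspension of the finite set $E_i/F$, that is, $[E_i:F]$ arcs of length $\pi$ with common endpoints, and all its cycles have length $2\pi$. At inner points of the polygon the link is a circle of length $2\pi$. So the complex of groups has curvature $\le-1$. By Bridson–Haefliger, *Metric Spaces of Non-positive Curvature*, Thm III.$\mathcal C$.4.17, it is developable, and its simply connected development is a CAT$(-1)$ complex. The fundamental group of the complex of groups is the colimit, because the underlying polygon is simply connected and the diagram commutes. It acts on the development cocompactly with finite stabilizers. The stars of vertices are finite complexes, so the development is locally finite and the action is proper. Since a CAT$(-1)$ space is Gromov-hyperbolic,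 the group is word-hyperbolic.

**Step B4: conclusion.** The purpose is to pass from hyperbolic to Hopfian, and to treat $n\ge5$. Hyperbolic groups are Hopfian by Sela, *Topology* 38 (1999), in the torsion-free case, and by Reinfeldt–Weidmann, *Ann. Math. Blaise Pascal* 26 (2019), in general. If $n\ge5$ and $E_{i-1}\cap E_i=F$ at every corner, then (1) gives $\theta_i\le\pi/2$. So $\sum\theta_i\le n\pi/2<(n-2)\pi$, the last inequality being $n>4$. $\blacksquare$

The argument stops exactly at equality. In Example 2 the angle sum equals $2\pi$ and the group $D_\infty\times D_\infty$ contains $\mathbb Z^2$, so it is not hyperbolic. That group is still Hopfian, but only for the independent reason that it is residually finite. In the equality case neither tool is available in general, and we turn to constructing an endomorphism.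

## Two corners: an endomorphism that is never onto

Recall two textbook facts about an amalgam $U*_EV$. First, call a product reduced if its factors lie alternately in $U\setminus E$ and $V\setminus E$. A non-empty reduced product is non-trivial, and the number of factors and the sequence of their types depend only on the element. In particular $U$ and $V$ embed, with $U\cap V=E$. Second, the group acts without inversions on its Bass–Serre tree, whose vertices are the cosets $cU,cV$ and whose edges are the cosets $cE$, with stabilizers $cUc^{-1},cVc^{-1},cEc^{-1}$. A subgroup fixing two vertices fixes all edges between them, and a finite group acting on a tree without inversions fixes a vertex.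

Here is a way to make an endomorphism non-injective for free. Suppose two corner groups $V_1,V_2$ are copies of one finite group $\Sigma$, write $[v]_i$ for the copy of $v$ in $V_i$, and let $\varphi$ send both to conjugates of $V_1$. If $\varphi$ is onto and $V_1,V_2$ are not conjugate, then $\varphi$ cannot be injective: its inverse would make them conjugate.

Try this on two corners. Let $X<\Sigma$ be a proper subgroup, let $\omega,t\in\Sigma$ normalize $X$, and let $A=V_1*_XV_2$ with $[x]_1=[\omega x\omega^{-1}]_2$ for $x\in X$. Put $\varphi([v]_1)=[v]_1$ and $\varphi([v]_2)=g_2[v]_1g_2^{-1}$. The only condition is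
$$[x]_1=g_2\,[\omega x\omega^{-1}]_1\,g_2^{-1}\qquad(x\in X).$$
If $g_2\in V_1$, the image is $V_1$, and $\varphi$ is not onto. So let $g_2$ use the second corner: $g_2=[t]_1[r]_2$. Since $\omega x\omega^{-1}\in X$, we have $[\omega x\omega^{-1}]_1=[\omega^2x\omega^{-2}]_2$. If $r\omega^2=\omega t^{-1}$, conjugation by $[r]_2$ turns this into $[\omega t^{-1}xt\omega^{-1}]_2=[t^{-1}xt]_1$, and conjugation by $[t]_1$ gives $[x]_1$. So $r=\omega t^{-1}\omega^{-2}$ always yields an endomorphism of $A$.

It is never onto. Its image is $I=\langle V_1,\;[r]_2V_1[r]_2^{-1}\rangle$, and $r$ normalizes $X$. If $r\in X$ then $[r]_2\in V_1$ and $I=V_1$. Suppose $r\notin X$. The common subgroup $[X]_1=[X]_2$ is normalized by $[r]_2$, so it lies in both generating subgroups. Merging neighbours and absorbing factors from $[X]_1$, every element of $I$ outside $[X]_1$ becomes an alternating product of elements $[v]_1$ and $[r]_2[v]_1[r]_2^{-1}$ with $v\in\Sigma\setminus X$. Written out, this is a reduced product in $A$ containing at least one factor from $V_1\setminus [X]_1$. Such an element is not in $V_2$. So $I\cap V_2=[X]_2\ne V_2$.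

The missing element is $[r]_2$: if it were in $I$, then the conjugating element $g_2$ would be. This tells us what further corners must do. They must recover $[r]_2$ from the image. We use a square: the element $[r]_2$ will lie in the edge group $E_2$ and so also in $V_3$, and we shall force the image to contain all of $V_3$. To halve the work, the square will have a reflection fixing corners 1 and 3 and exchanging 2 and 4.

## Partitions, Young subgroups and seeds

All corner groups will be symmetric groups, and all edge groups will be stabilizers of partitions, because there intersections and generated subgroups can be read off. Let $\Delta$ be a finite set and $\Sigma=\mathrm{Sym}(\Delta)$, acting on the left. For a partition $\mathcal P$ of $\Delta$ let $\mathrm{Sym}(\mathcal P)\le\Sigma$ be the group of permutations that map every block to itself. For $g\in\Sigma$ put $g\mathcal P=\{gB:B\in\mathcal P\}$; then $g\,\mathrm{Sym}(\mathcal P)g^{-1}=\mathrm{Sym}(g\mathcal P)$. Let $\wedge$ be the common refinement and $\vee$ the join. Then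
$$\mathrm{Sym}(\mathcal P)\cap\mathrm{Sym}(\mathcal Q)=\mathrm{Sym}(\mathcal P\wedge\mathcal Q),\qquad\langle\mathrm{Sym}(\mathcal P),\mathrm{Sym}(\mathcal Q)\rangle=\mathrm{Sym}(\mathcal P\vee\mathcal Q). \qquad(3)$$
For the first equality: a permutation preserving all blocks of both partitions preserves their intersections, and conversely a permutation preserving all these intersections preserves the blocks, which are unions of them. For the second: "$\subseteq$" is clear. Join two points of $\Delta$ by an edge if they share a block of $\mathcal P$ or of $\mathcal Q$. The components of this graph are the blocks of $\mathcal P\vee\mathcal Q$, the transpositions along its edges lie in the left side, and transpositions along the edges of a connected graph generate the full symmetric group on its vertices.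

Example: $\Delta=\{1,2,3,4\}$ as a $2\times2$ grid, $\mathcal R=\{12\,|\,34\}$, $\mathcal C=\{13\,|\,24\}$. Then $\mathrm{Sym}(\mathcal R)=\langle(12),(34)\rangle$ and $\mathrm{Sym}(\mathcal C)=\langle(13),(24)\rangle$ intersect trivially and generate $\mathrm{Sym}(4)$, in accordance with $\mathcal R\wedge\mathcal C$ being discrete and $\mathcal R\vee\mathcal C=\{\Delta\}$.

**Definition (seed).** A seed consists of a finite set $\Delta$ with $|\Delta|\ge2$, an involution $\tau\in\Sigma$, a partition $\mathcal R$ ("rows") and $s,q,\omega\in\Sigma$ with properties (S1)–(S7) below. Notation: $\bar g=\tau g\tau$; $\mathcal C=\tau\mathcal R$ ("columns"); $X=\mathrm{Sym}(\mathcal R)$; $Y=\mathrm{Sym}(\mathcal C)=\bar X$; $t=\bar s$, $p=\bar q$, $\zeta=\bar\omega$;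
$$r=\omega t^{-1}\omega^{-2},\qquad a=\bar r=\zeta s^{-1}\zeta^{-2},\qquad\lambda=\omega^{-1}p^{-1}\omega t^{-1},\qquad\bar\lambda=\zeta^{-1}q^{-1}\zeta s^{-1},$$
$$b=\lambda a\lambda^{-1},\qquad \bar b=\bar\lambda r\bar\lambda^{-1},\qquad d=\lambda q\lambda^{-1},\qquad\bar d=\bar\lambda p\bar\lambda^{-1}.$$

* (S1) $|R\cap C|\le1$ for all $R\in\mathcal R$, $C\in\mathcal C$.
* (S2) $s,q,a,b,d\in X$ (hence $t,p,r,\bar b,\bar d\in Y$).
* (S3) $t\mathcal R=\mathcal R$ and $\omega\mathcal R=\mathcal R$ (hence $s\,\mathcal C=\mathcal C$ and $\zeta\mathcal C=\mathcal C$).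
* (S4) $\omega s=s\omega$ (hence $\zeta t=t\zeta$).
* (S5) $\bar b\,d=b\,\bar d$.
* (S6) $\mathcal R\vee p\mathcal R=\{\Delta\}$ (hence $\mathcal C\vee q\,\mathcal C=\{\Delta\}$).
* (S7) $\bar b(\mathcal R\wedge\lambda\mathcal R)\vee b(\mathcal C\wedge\bar\lambda\mathcal C)=\{\Delta\}$.

The statements in parentheses follow by applying $\tau$, since $\tau(g\mathcal R)=\bar g\,\mathcal C$. The formula for $r$ is the one found on two corners. The formula for $\bar\lambda$ is the solution of $q\zeta\bar\lambda=\zeta s^{-1}$, which will play the same role for the side $E_2$. Condition (S5) says that $\bar b\,d$ equals its own conjugate under $\tau$.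

To see the conditions pull against each other, take the $2\times2$ grid with $\tau=(23)$, $q=(12)$, $s=\omega=1$. Then $p=(13)$, $t=\zeta=1$, $r=a=b=1$, $\lambda=(13)$ and $d=(13)(12)(13)=(23)=\bar d$. So (S1), (S3), (S4), (S5) hold, and (S6) holds because $p\mathcal R=\{23\,|\,14\}$. But $d\notin X$, so (S2) fails. Also $\mathcal R\wedge\lambda\mathcal R$ and $\mathcal C\wedge\bar\lambda\mathcal C$ are discrete, so (S7) fails. This is not a seed. An actual seed is built later.

Consequences to be used constantly. By (S1) and (3), $X\cap Y=1$. Neither $\mathcal R$ nor $\mathcal C$ equals $\{\Delta\}$: if one did, so would the other, and $|R\cap C|=|\Delta|\ge2$ would contradict (S1). Hence $|X|=|Y|<|\Sigma|$. Also $X\ne1$: otherwise $\mathcal R$ is discrete, so is $\mathcal R\vee p\mathcal R$, and (S6) fails. By (S3), $\omega,t$ and therefore $r$ normalize $X$, while $\zeta,s$ normalize $Y$. Finally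
$$[s,t]=[s,r]=1. \qquad(4)$$
Indeed, let $y\in\{t,r\}$. Then $y\in Y$ normalizes $X$, and $s\in X$ normalizes $Y$. So $ysy^{-1}s^{-1}=(ysy^{-1})s^{-1}\in X$ and $ysy^{-1}s^{-1}=y(sy^{-1}s^{-1})\in Y$, and it lies in $X\cap Y=1$.

## The square of a seed and its surjective endomorphism

Fix a seed. Put
$$Y'=\{y\in Y:\bar\lambda y\bar\lambda^{-1}\in Y\},\qquad X'=\overline{Y'}=\{x\in X:\lambda x\lambda^{-1}\in X\}.$$
By (S2), $r,p\in Y'$ (their conjugates by $\bar\lambda$ are $\bar b,\bar d\in Y$), and likewise $a,q\in X'$. Moreover, by (3),
$$\lambda X'\lambda^{-1}=X\cap\lambda X\lambda^{-1}=\mathrm{Sym}(\mathcal R\wedge\lambda\mathcal R). \qquad(5)$$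
The square has $F=1$, vertex groups $V_1,\dots,V_4$ that are copies of $\Sigma$, and $E_1=X$, $E_2=Y'$, $E_3=X'$, $E_4=Y$. The corners are $V_1\,(E_4,E_1)$, $V_2\,(E_1,E_2)$, $V_3\,(E_2,E_3)$, $V_4\,(E_3,E_4)$. The embeddings are chosen to give the following identifications in the colimit $G$:
$$[x]_1=[\omega x\omega^{-1}]_2\quad(x\in X), \qquad(\mathrm{R1})$$
$$[y]_2=[\bar\lambda y\bar\lambda^{-1}]_3\quad(y\in Y'), \qquad(\mathrm{R2})$$
$$[x]_4=[\lambda x\lambda^{-1}]_3\quad(x\in X'), \qquad(\mathrm{R3})$$
$$[y]_1=[\zeta y\zeta^{-1}]_4\quad(y\in Y). \qquad(\mathrm{R4})$$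

**Step 1: the square is non-positively curved.** The purpose is the angle condition. At each corner one of the two edge groups has image inside $X$ and the other inside $Y$, because $\omega X\omega^{-1}=X$, $\zeta Y\zeta^{-1}=Y$, $\lambda X'\lambda^{-1}\subseteq X$ and $\bar\lambda Y'\bar\lambda^{-1}\subseteq Y$. So they intersect trivially, and by (1) every $\theta_i\le\pi/2$. The sum is at most $2\pi=(4-2)\pi$.

**Step 2: a reflection of $G$.** The purpose is to halve all later verifications. Define
$$\tau_*:\quad[v]_1\mapsto[\bar v]_1,\quad[v]_3\mapsto[\bar v]_3,\quad[v]_2\mapsto[\bar v]_4,\quad[v]_4\mapsto[\bar v]_2.$$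
It sends (R1) for $x$ to $[\bar x]_1=[\zeta\bar x\zeta^{-1}]_4$, which is (R4) for $\bar x\in Y$. It sends (R2) for $y$ to $[\bar y]_4=[\lambda\bar y\lambda^{-1}]_3$, which is (R3) for $\bar y\in X'$. It sends (R4) and (R3) back in the same way. So $\tau_*$ is an automorphism of $G$ with $\tau_*^2=1$.

**Step 3: the conjugating elements.** The purpose is to define the candidate endomorphism and to record the two identities that make it work. Put
$$g_1=1,\quad g_2=[t]_1[r]_2,\quad g_4=\tau_*(g_2)=[s]_1[a]_4,\quad g_3=[t]_1[s]_1[r]_2[q]_4,$$
$$\varphi([v]_i)=g_i\,[v]_1\,g_i^{-1}\qquad(v\in\Sigma,\ 1\le i\le4).$$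
First, $\tau_*(g_3)=g_3$. By (R2), (R3) and (S5),
$$[r]_2[q]_4=[\bar b]_3[d]_3=[b]_3[\bar d]_3=[a]_4[p]_2.$$
With $[s,t]=1$ this gives $\tau_*(g_3)=[s]_1[t]_1[a]_4[p]_2=[t]_1[s]_1[r]_2[q]_4=g_3$. Second,
$$g_3=g_2\,[s]_1[q]_4. \qquad(6)$$
Indeed, by (R1) and (S4), $[s]_1=[\omega s\omega^{-1}]_2=[s]_2$, and this commutes with $[r]_2$ by (4).

**Step 4: $\varphi$ is well defined and commutes with $\tau_*$.** On each $V_i$ the formula is a homomorphism, so the purpose is to check the four identifications.

For (R1) we need $[x]_1=g_2[\omega x\omega^{-1}]_1g_2^{-1}$ for $x\in X$. As $\omega x\omega^{-1}\in X$, (R1) gives $[\omega x\omega^{-1}]_1=[\omega^2x\omega^{-2}]_2$. Since $r\omega^2=\omega t^{-1}$, conjugation by $[r]_2$ gives $[\omega t^{-1}xt\,\omega^{-1}]_2$. This equals $[t^{-1}xt]_1$ by (R1), because $t^{-1}xt\in X$. Conjugation by $[t]_1$ gives $[x]_1$.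

For (R2) we need $g_2[y]_1g_2^{-1}=g_3[\bar\lambda y\bar\lambda^{-1}]_1g_3^{-1}$ for $y\in Y'$. By (6) this says
$$[y]_1=[s]_1[q]_4\,[\bar\lambda y\bar\lambda^{-1}]_1\,[q]_4^{-1}[s]_1^{-1}.$$
Since $\bar\lambda y\bar\lambda^{-1}\in Y$, (R4) gives $[\bar\lambda y\bar\lambda^{-1}]_1=[\zeta\bar\lambda y\bar\lambda^{-1}\zeta^{-1}]_4$. Now $q\zeta\bar\lambda=q\zeta\zeta^{-1}q^{-1}\zeta s^{-1}=\zeta s^{-1}$. So conjugation by $[q]_4$ gives $[\zeta s^{-1}ys\zeta^{-1}]_4$, which equals $[s^{-1}ys]_1$ by (R4), because $s^{-1}ys\in Y$. Conjugation by $[s]_1$ gives $[y]_1$.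

For (R4) and (R3), apply $\tau_*$ to the two identities just proved. With $\tau_*(g_2)=g_4$ and $\tau_*(g_3)=g_3$ they become $[\bar x]_1=g_4[\zeta\bar x\zeta^{-1}]_1g_4^{-1}$ and $g_4[\bar y]_1g_4^{-1}=g_3[\lambda\bar y\lambda^{-1}]_1g_3^{-1}$, which is what is needed.

Finally, $\tau_*$ fixes $g_1,g_3$ and exchanges $g_2,g_4$. So, for example, $\varphi\tau_*([v]_2)=\varphi([\bar v]_4)=g_4[\bar v]_1g_4^{-1}=\tau_*\varphi([v]_2)$, and the other three cases are alike. Hence $\varphi\tau_*=\tau_*\varphi$.

**Step 5: $\varphi$ is surjective.** The purpose is to recover the element that was missing on two corners. Let $I=\varphi(G)$, $r_2=[r]_2$, $a_4=[a]_4=\tau_*(r_2)$. By Step 4, $I$ is $\tau_*$-invariant. It contains $\varphi(V_1)=[\Sigma]_1$, in particular $[s]_1$ and $[t]_1$. From $\varphi(V_2)$ and $\varphi(V_3)$, after conjugating by $[t]_1^{-1}$ and by $([t]_1[s]_1)^{-1}$ respectively,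
$$I\supseteq r_2[\Sigma]_1r_2^{-1},\qquad I\supseteq r_2[q]_4[\Sigma]_1[q]_4^{-1}r_2^{-1}.$$
By (R4) and $\zeta Y\zeta^{-1}=Y$, $[Y]_1=[Y]_4$ as sets. So $I$ contains $r_2[Y]_4r_2^{-1}$ and $r_2[qYq^{-1}]_4r_2^{-1}$. By (3) and (S6), $\langle Y,qYq^{-1}\rangle=\mathrm{Sym}(\mathcal C\vee q\,\mathcal C)=\Sigma$, hence
$$I\supseteq r_2[\Sigma]_4r_2^{-1}. \qquad(7)$$
Now go to the third corner. There $r_2=[\bar b]_3$ by (R2), and $[X']_4=[\lambda X'\lambda^{-1}]_3$ by (R3). So (7) and (5) give
$$I\supseteq r_2[X']_4r_2^{-1}=[\bar b]_3[\lambda X'\lambda^{-1}]_3[\bar b]_3^{-1}=[\mathrm{Sym}(\bar b(\mathcal R\wedge\lambda\mathcal R))]_3.$$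
Applying $\tau_*$ to (7) and to this inclusion, $I\supseteq a_4[\Sigma]_2a_4^{-1}$ and $I\supseteq[\mathrm{Sym}(b(\mathcal C\wedge\bar\lambda\mathcal C))]_3$. By (3) and (S7), $I\supseteq[\Sigma]_3$. Therefore $r_2=[\bar b]_3\in I$ and $a_4=[b]_3\in I$. With (7) and its $\tau_*$-image, $[\Sigma]_4\subseteq I$ and $[\Sigma]_2\subseteq I$. So $I=G$.

**Step 6: $G$ as an amalgam.** The purpose is to embed the corner groups and obtain a tree for $G$. Let $A_{12}=V_1*_{E_1}V_2$ and $A_{43}=V_4*_{E_3}V_3$. In $V_1$ we have $E_4\cap E_1=1$, and in $V_2$ we have $E_2\cap E_1=1$ (Step 1). So an alternating product of non-trivial elements of $E_4\le V_1$ and $E_2\le V_2$ is reduced in $A_{12}$, hence non-trivial, and $\langle E_4,E_2\rangle\le A_{12}$ is the free product $E_4*E_2$. In the same way $E_4\cap E_3=1$ in $V_4$ and $E_2\cap E_3=1$ in $V_3$ show that $\langle E_4,E_2\rangle\le A_{43}$ is $E_4*E_2$. The relations of $G$ are those of $A_{12}$, those of $A_{43}$, and the identification of these two copies. Hence $G=A_{12}*_{E_4*E_2}A_{43}$, and all $V_i$ embed in $G$.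

**Step 7: $V_1$ and $V_2$ are not conjugate in $G$, so $\varphi$ is not injective.** The purpose is to cash in the non-injectivity. A finite subgroup of $E_4*E_2$ fixes a vertex of the Bass–Serre tree of this free product, so it is conjugate into $E_4$ or $E_2$ and has order at most $|Y|<|\Sigma|$. In the Bass–Serre tree of $A_{12}*_{E_4*E_2}A_{43}$ the edge stabilizers are conjugates of $E_4*E_2$. So $V_1$ and $V_2$ fix no edge, and each fixes only the vertex $A_{12}$. Suppose $cV_1c^{-1}=V_2$. Then $V_2$ fixes the vertices $A_{12}$ and $cA_{12}$, so these coincide and $c\in A_{12}$. In the Bass–Serre tree of $V_1*_{E_1}V_2$, the group $V_2=cV_1c^{-1}$ now fixes the vertices $V_2$ and $cV_1$, which are of different types and hence distinct. So it fixes an edge, and $|\Sigma|\le|E_1|=|X|$, a contradiction.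

If $\varphi$ were injective, write $g_2=\varphi(c)$, which is possible by Step 5. Then $\varphi(V_2)=g_2[\Sigma]_1g_2^{-1}=\varphi(cV_1c^{-1})$ would give $V_2=cV_1c^{-1}$, which we have excluded. This proves:

**Proposition 1.** For every seed, the square above is non-positively curved and its fundamental group $G$ is not Hopfian.

## The triangle obtained from the reflection

The reflection $\tau_*$ fixes corners 1 and 3 of the square. Cutting along the diagonal through them suggests a triangle with corners 1, 2, 3 and half the angles at corners 1 and 3, as in the $(2,4,4)$ triangle of Example 1.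

Let $\hat\Sigma=\Sigma\rtimes\langle\hat\tau\rangle$ with $\hat\tau^2=1$ and $\hat\tau v\hat\tau=\bar v$. (This is an external product of order $2|\Sigma|$.) The triangle has $F=1$, corner groups $\hat V_1=\hat\Sigma$, $\hat V_2=\Sigma$, $\hat V_3=\hat\Sigma$, and three edge groups: $X$, embedded in $\hat V_1$ by $x\mapsto x$ and in $\hat V_2$ by $x\mapsto\omega x\omega^{-1}$; $Y'$, embedded in $\hat V_2$ by inclusion and in $\hat V_3$ by $y\mapsto\bar\lambda y\bar\lambda^{-1}$; and $\langle\hat\tau\rangle$, included in $\hat V_3$ and $\hat V_1$.

**Step 8: curvature of the triangle.** The purpose is to show $\sum\theta_i\le\pi$. At $\hat V_2$ the two edge groups intersect trivially, so $\theta\le\pi/2$ by (1). At $\hat V_1$, by (2), a cycle of length $2l$ gives $x_1\hat\tau x_2\hat\tau\cdots x_l\hat\tau=1$ with $1\ne x_i\in X$. Mapping to $\langle\hat\tau\rangle$ shows that $l$ is even, and then $x_1\bar x_2x_3\bar x_4\cdots\bar x_l=1$. If $l=2$, then $x_1=\bar x_2^{-1}\in X\cap Y=1$, a contradiction. So $l\ge4$, the girth is at least 8 (or there is no cycle), and $\theta\le\pi/4$. At $\hat V_3$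 the same argument applies to the subgroup $\bar\lambda Y'\bar\lambda^{-1}\subseteq Y$, since $Y\cap\bar Y=Y\cap X=1$. The sum is at most $\pi/2+\pi/4+\pi/4=\pi$.

**Step 9: the colimit is $G\rtimes\langle\tau_*\rangle$.** The purpose is to transport $\varphi$. Map $\hat V_1\to[\Sigma]_1\rtimes\langle\tau_*\rangle$, $\hat V_2\to[\Sigma]_2$, $\hat V_3\to[\Sigma]_3\rtimes\langle\tau_*\rangle$ in the obvious way, with $\hat\tau\mapsto\tau_*$. These are homomorphisms because $\tau_*[v]_i\tau_*=[\bar v]_i$ for $i=1,3$. They respect the three identifications: those along $X$ and $Y'$ are (R1) and (R2). In the other direction send $[v]_i\mapsto v\in\hat V_i$ for $i\le3$, $\tau_*\mapsto\hat\tau$, and $[v]_4\mapsto\hat\tau\,(\bar v)_2\,\hat\tau$, where $(v)_i$ means $v$ in $\hat V_i$. Here (R1) and (R2) hold by construction. For (R4),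
$$\hat\tau(\overline{\zeta y\zeta^{-1}})_2\hat\tau=\hat\tau(\omega\bar y\omega^{-1})_2\hat\tau=\hat\tau(\bar y)_1\hat\tau=(y)_1,$$
and for (R3),
$$\hat\tau(\bar x)_2\hat\tau=\hat\tau(\bar\lambda\bar x\bar\lambda^{-1})_3\hat\tau=(\lambda x\lambda^{-1})_3.$$
Conjugation by $\hat\tau$ acts on the images as $\tau_*$ does: this is clear at corners 1 and 3, and at corners 2 and 4 it is the definition of the image of $[v]_4$. The two maps are inverse to each other on generators; for instance $[v]_4\mapsto\hat\tau(\bar v)_2\hat\tau\mapsto\tau_*[\bar v]_2\tau_*=[v]_4$.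

**Step 10: the triangle group is not Hopfian.** The purpose is to extend $\varphi$. Since $\varphi\tau_*=\tau_*\varphi$, setting $\tau_*\mapsto\tau_*$ extends $\varphi$ to an endomorphism of $G\rtimes\langle\tau_*\rangle$. Its image contains $G$ and $\tau_*$, so it is onto, and it is not injective because $\varphi$ is not.

**Proposition 2.** For every seed, the triangle above is non-positively curved and its fundamental group is not Hopfian.

## Finite groups in which the seed equations hold

It remains to construct a seed. The plan is to solve the equational conditions (S2)–(S5) inside two finite groups $P$ and $K$ with a common subgroup $B$, where $p\in P$ and $\omega\in K$. The rows will be unions of orbits of an elementary abelian group $\mathcal X\le B$. Then we arrange how these orbits are glued together, so that (S1) holds while the joins in (S6) and (S7) are everything. The target is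
$$r=tv,\quad a=su,\quad b=e,\quad \bar b=h,\quad d=q=eu,\quad\bar d=p=hv.$$
With these values (S5) reads $heu=ehv$, that is, $[e,h]=uv$ if $u,v$ are central involutions. This dictates the first group.

**Step 11: the group $N$.** The purpose is a home for $s,t,u,v,e,h$ with a symmetry that will become conjugation by $\tau$. Let $D_8=\langle e,h\rangle$ be dihedral of order 8, with $e,h$ involutions, and let $w=(eh)^2$ be its central involution. Let $N=\langle s\rangle\times\langle t\rangle\times\langle u\rangle\times D_8$ with $s,t,u$ of order 2, and put $v=uw$. Then $|N|=64$, the elements $s,t,u,v$ are central involutions, and $[e,h]=ehe^{-1}h^{-1}=(eh)^2=w=uv$. Equivalently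
$$he=eh\,uv,\qquad heh^{-1}=e\,uv. \qquad(8)$$
The assignments $s\mapsto t$, $t\mapsto s$, $u\mapsto uw=v$, $e\mapsto h$, $h\mapsto e$ respect the defining relations and define an endomorphism $\iota$. Since $(he)^2=w^{-1}=w$, $\iota$ fixes $w$, so $\iota(v)=vw=u$ and $\iota^2=1$. So $\iota$ is an automorphism of order 2 swapping $s\leftrightarrow t$, $u\leftrightarrow v$, $e\leftrightarrow h$.

**Step 12: the group $P$.** The purpose is an element $p$ whose conjugation turns $u$-letters into $e$-letters, so that $\lambda a\lambda^{-1}=e$ becomes possible. Let $M$ be elementary abelian of order 32 with basis $s,u_1,u_2,e_1,e_2$, and let $N_0=\langle t,u,v,e,h\rangle=\langle t\rangle\times\langle u\rangle\times D_8$, of order 32, so $N=\langle s\rangle\times N_0$. Let $N_0$ act on $M$ as follows: $u,v,e$ act trivially; $t$ fixes $s$ and swaps $u_1\leftrightarrow u_2$, $e_1\leftrightarrow e_2$; and $h$ fixes $s$ with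
$$hu_ih^{-1}=se_i,\qquad he_ih^{-1}=su_i. \qquad(9)$$
This is an action. By (8), $\langle u,v,e\rangle$ is normal in $N_0$; it has order 8, and the quotient is $C_2^2$, generated by $t$ and $h$. The two prescribed maps are involutions ($u_i\mapsto se_i\mapsto s\cdot su_i=u_i$), and they commute (both orders send $u_1\mapsto se_2$, and similarly for the others). Put $P=M\rtimes N_0$, so $|P|=2^{10}$. Since $N_0$ fixes $s$, $N=\langle s\rangle\times N_0\le P$. Write $u_0=u$, $e_0=e$ and
$$\mathcal X=M\times\langle u,e\rangle=\langle s,u_0,u_1,u_2,e_0,e_1,e_2\rangle\cong C_2^7,\quad D=\mathcal X\langle v\rangle,\quad B=D\langle t\rangle,\quad q=eu,\quad p=hv.$$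
We shall use the following facts.

* $\mathcal X\cap N=\langle s,u,e\rangle$: an element $mn$ with $m\in M$, $n\in\langle u,e\rangle$ lies in $N=\langle s\rangle N_0$ only if $m\in\langle s\rangle$.
* $\langle s,u,e\rangle\cap\langle t,v,h\rangle=1$, where $\langle t,v,h\rangle=\iota\langle s,u,e\rangle$. Let $s^{\alpha}u^{\beta}e^{\gamma}=t^{\alpha'}v^{\beta'}h^{\gamma'}$. The components in $\langle s\rangle,\langle t\rangle,\langle u\rangle,D_8$ give $\alpha=\alpha'=0$, $\beta=\beta'$ and $e^\gamma=w^{\beta}h^{\gamma'}$. Modulo $\langle w\rangle$ the elements $e,h$ are independent, so $\gamma=\gamma'=0$, and then $\beta=0$.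
* $D=M\langle u,v,e\rangle$ is normal in $P$, with $P/D\cong C_2^2$ generated by $t$ and $p\equiv h$. So $P=\bigsqcup_{\epsilon,\eta\in\{0,1\}}Dt^\epsilon p^\eta$ and $P=B\sqcup Bp$. Also $p^2=1$ and $pt=tp$, since $v,t$ are central in $N$.
* $v$ centralizes $\mathcal X$. Conjugation by $t$ acts on $\mathcal X$ by the map $\kappa$: $s\mapsto s$, $u_i\mapsto u_{-i}$, $e_i\mapsto e_{-i}$ (indices mod 3). Comparing components as above, $\mathcal X\cap\langle t,v\rangle=1$, so $B=\mathcal X\rtimes\langle t,v\rangle$ with $\langle t,v\rangle\cong C_2^2$.

**Step 13: the group $K$.** The purpose is an element $\omega$ that commutes with $s$, shifts the indices of $u_i,e_i$, and satisfies $\omega^3=v$, so that $r$ comes out as $tv$. Let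
$$K=\mathcal X\rtimes\langle\omega,t\mid\omega^6=t^2=1,\ t\omega t=\omega^{-1}\rangle,$$
where $\omega$ acts by $s\mapsto s$, $u_i\mapsto u_{i+1}$, $e_i\mapsto e_{i+1}$ and $t$ acts by $\kappa$. This respects the relations: $\kappa$ followed by the shift and $\kappa$ again sends $u_i\mapsto u_{-i}\mapsto u_{-i+1}\mapsto u_{i-1}$. Since $\omega^3$ acts trivially on $\mathcal X$ and commutes with $t$, the subgroup $\mathcal X\rtimes\langle t,\omega^3\rangle$ is a copy of $B$ via $v=\omega^3$. It has index 3, $K=B\sqcup B\omega\sqcup B\omega^2$, and $\mathcal X\lhd K$.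

**Step 14: the equations.** The purpose is to verify (S4), (S5) and the identities behind (S2) for any set on which $P$ and $K$ act with the same restriction to $B$, and on which $\tau$ is an involution with $\tau c\tau=\iota(c)$ for $c\in N$. Take $s$, $q=eu$ and $\omega$ as seed elements. Then $\bar s=t$, $\bar q=\iota(eu)=hv=p$, $\bar u=v$, $\bar e=h$. In $K$, $\omega s=s\omega$, which is (S4), and $\omega t=t\omega^{-1}$, so
$$r=\omega t\omega^{-2}=t\omega^{-3}=tv,\qquad a=\bar r=\iota(tv)=su.$$
As $p,t$ are involutions, $\lambda=\omega^{-1}p\,\omega t$. Conjugate successively by $t,\omega,p,\omega^{-1}$. The conjugations by $t$ and $\omega$ take place in $K$; that by $p=hv$ takes place in $P$ and acts on $M$ by (9):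
$$su\xrightarrow{\ t\ }su\xrightarrow{\ \omega\ }su_1\xrightarrow{\ p\ }s\cdot se_1=e_1\xrightarrow{\ \omega^{-1}\ }e_0=e,$$
$$eu\xrightarrow{\ t\ }eu\xrightarrow{\ \omega\ }e_1u_1\xrightarrow{\ p\ }su_1\cdot se_1=u_1e_1\xrightarrow{\ \omega^{-1}\ }u_0e_0=eu.$$
So $b=\lambda a\lambda^{-1}=e$ and $d=\lambda q\lambda^{-1}=eu=q$, hence $\bar b=h$ and $\bar d=p=hv$. By (8), $\bar b\,d=heu=eh\,uv\,u=ehv=b\,\bar d$, which is (S5). Moreover $s,\ q=eu,\ a=su,\ b=e,\ d=eu$ all lie in $\mathcal X$. So (S2) will hold as soon as $\mathcal X$ preserves every row.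

## A set with two transverse group actions

**Step 15: the set $\Omega$.** The purpose is a set on which $P$ and its conjugate $\tau P\tau$ act, such that $\mathcal X$-orbits and $\tau\mathcal X\tau$-orbits meet in at most one point. Choose $W$ with $P=\bigsqcup_{\sigma\in W}N\sigma$, so $|W|=16$, and put $\Omega=N\times W\times W$. Identify $N\times W$ with $P$ via $(n,\sigma)\mapsto n\sigma$, and let $P$ act on the first two coordinates by left multiplication: $c(n,\sigma,\sigma')=(n_1,\sigma_1,\sigma')$ where $cn\sigma=n_1\sigma_1$. Let $\tau(n,\sigma,\sigma')=(\iota(n),\sigma',\sigma)$, an involution. For $c\in N$ the action is $c(n,\sigma,\sigma')=(cn,\sigma,\sigma')$, so $\tau c\tau=\iota(c)$ as permutations, as required in Step 14.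

* ($\Omega$1) $P$ acts freely, with 16 orbits, one for each value of $\sigma'$. The group $\langle P,\tau P\tau\rangle$ is transitive, since $P$ changes $(n,\sigma)$ arbitrarily and $\tau P\tau$ changes $(n,\sigma')$ arbitrarily.
* ($\Omega$2) If $x,x'\in\mathcal X$, $o\in\Omega$ and $xo=(\tau x'\tau)o$, then $x=x'=1$.

To prove ($\Omega$2), let $o=(n,\sigma,\sigma')$. The permutation $x$ keeps the third coordinate and $\tau x'\tau$ keeps the second, so the common value is $(n_1,\sigma,\sigma')$. From $xn\sigma=n_1\sigma$ we get $x=n_1n^{-1}\in N$. Applying $\tau$ to $(\tau x'\tau)o=(n_1,\sigma,\sigma')$ we get $x'\iota(n)\sigma'=\iota(n_1)\sigma'$, so $x'=\iota(n_1n^{-1})=\iota(x)\in N$. Then $x$ and $\iota(x)$ lie in $\mathcal X\cap N=\langle s,u,e\rangle$, so $x\in\langle s,u,e\rangle\cap\langle t,v,h\rangle=1$.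

If the rows were just the $\mathcal X$-orbits, (S1) would follow from ($\Omega$2). But conjugation by $p$ normalizes $D\supseteq\mathcal X$, so the blocks of $\mathcal R\vee p\mathcal R$ would stay inside single $D$-orbits and (S6) would fail. So several $\mathcal X$-orbits must be glued into one row. To keep (S1), we first multiply $\Omega$ by a set of index pairs $(i,j)$, and glue only orbits whose indices $i$ differ by a small non-zero amount. Columns will then glue only small differences in $j$. The set of allowed pairs is chosen so that a small non-zero change of $i$ never goes with a small change of $j$.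

**Step 16: the index set.** The purpose is to build this set of pairs. Let $m=1260=36\cdot35$ and let $\mu\in\mathbb Z/m$ satisfy $\mu\equiv1\pmod{36}$ and $\mu\equiv-1\pmod{35}$; so $\mu^2=1$. For integers $\alpha,\beta$ with $|\alpha|,|\beta|\le15$,
$$\alpha\mu\equiv\beta\pmod m\ \Longrightarrow\ \alpha=\beta=0, \qquad(10)$$
because $\alpha\equiv\beta\pmod{36}$ forces $\alpha=\beta$ (their difference is at most 30 in absolute value), and $-\alpha\equiv\beta\pmod{35}$ forces $\alpha=-\beta$.

Let $J=\{0,11,-11\mu\}$, three distinct elements by (10). Then $-\mu J=\{0,-11\mu,11\}=J$, and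
$$J-J=\{\alpha_1+\alpha_2\mu:\ (\alpha_1,\alpha_2)\in\{(0,0),\pm(11,0),\pm(0,11),\pm(11,11)\}\}.$$
Let $\mathcal S=\{\pm1,\pm2,\pm3,\pm4\}\subset\mathbb Z/m$. Then
$$\mathcal S\cap(J-J)=\emptyset,\qquad(\mu\delta+(J-J))\cap(\mathcal S\cup\{0\})=\emptyset\quad\text{for }\delta\in\mathcal S. \qquad(11)$$
First claim: if $\alpha_1+\alpha_2\mu\equiv\beta$ with $1\le|\beta|\le4$, then $\alpha_2\mu\equiv\beta-\alpha_1$ with $|\alpha_2|\le11$ and $|\beta-\alpha_1|\le15$. By (10), $\alpha_2=0$ and $\beta=\alpha_1\in\{0,\pm11\}$, impossible. Second claim: if $\mu\delta+\alpha_1+\alpha_2\mu\equiv\beta$ with $|\beta|\le4$, then $(\delta+\alpha_2)\mu\equiv\beta-\alpha_1$ with both coefficients at most 15 in absolute value. Here $\delta+\alpha_2\neq0$, because $1\le|\delta|\le4$ and $\alpha_2\in\{0,\pm11\}$. This contradicts (10).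

Let
$$\mathbb A=\{(i,j)\in(\mathbb Z/m)^2:\ j-\mu i\in J\}.$$
It is invariant under $(i,j)\mapsto(j,i)$, since $i-\mu j=-\mu(j-\mu i)$ and $-\mu J=J$. View $\mathbb A$ as a bipartite graph with the values of $i$ on one side, the values of $j$ on the other, and the pairs in $\mathbb A$ as edges. This graph is connected. Indeed, if $j=\mu i+\delta=\mu i'+\delta'$ with $\delta,\delta'\in J$, then $i'=i+\mu(\delta-\delta')$. Taking $\delta-\delta'=\pm11\mu$ one passes from $i$ to $i\pm11$, and $\gcd(11,m)=1$, so all $i$ are connected. Every $j$ has a neighbour.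

**Step 17: $\Delta$ and the rows.** The purpose is to define the partition. Let $\Delta=\Omega\times\mathbb A$ with $\tau(o,(i,j))=(\tau o,(j,i))$, and let $P$ act on the factor $\Omega$. For $c\in N$ we still have $\tau c\tau=\iota(c)$. Let $\Theta=\Omega\times\mathbb Z/m$, with $P$ acting on $\Omega$, and identify
$$\Delta=\Theta\times J,\qquad(o,(i,j))\leftrightarrow((o,i),\,j-\mu i).$$
Then $P$ acts trivially on the factor $J$.

Let $o_0,\dots,o_{15}$ represent the $P$-orbits on $\Omega$ and let $n_0=16m$. For $0\le x<n_0$ write $x=m\nu+i$ with $0\le i<m$, and put $\delta^{(x)}=(o_\nu,i)\in\Theta$. Read $x$ in $\mathbb Z/n_0$; the index coordinate of $\delta^{(x)}$ is $x$ mod $m$. The $\delta^{(x)}$ represent the $P$-orbits on $\Theta$, and since $P$ acts freely, $P\delta^{(x)}=B\delta^{(x)}\sqcup Bp\,\delta^{(x)}$. For $l\in\mathbb Z/(n_0/2)$ define base points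
$$\beta_{l,1}=\delta^{(2l)},\quad\beta_{l,2}=\delta^{(2l+1)}\ (l\ne0),\quad\beta_{0,2}=t\,\delta^{(1)},\quad\beta_{l,3}=p\,\delta^{(2l+3)},\quad\beta_{l,4}=p\,\delta^{(2l+4)}.$$
Every $B$-orbit on $\Theta$ contains exactly one $\beta_{l,c}$: the orbits $B\delta^{(x)}$ with $x$ even or odd are met by $c=1$ or $c=2$ (recall $t\in B$), and the orbits $Bp\,\delta^{(x)}$ with $x$ odd or even by $c=3$ or $c=4$. For $\rho\in\langle t,v\rangle$ let
$$R_{l,\rho}=\bigsqcup_{c=1}^4\mathcal X\rho\,\beta_{l,c}.$$
Since $B=\bigsqcup_\rho\mathcal X\rho$ acts freely, these sets partition $\Theta$. Call the partition $\mathcal R_\Theta$, and put $\mathcal R=\{R\times J:R\in\mathcal R_\Theta\}$. The extra $t$ in $\beta_{0,2}$ is a twist whose use will be seen in (S6).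

**Step 18: the action of $K$.** The purpose is to define $\omega$ as a permutation that permutes the rows. Since $6\mid n_0$, each $l$ with $0\le l<n_0/2$ can be written uniquely as $l=3l'+\varepsilon$ with $\varepsilon\in\{0,1,2\}$, and all triples $3l',3l'+1,3l'+2$ are complete. For each $l'$ and $c$ the map
$$K\to\bigsqcup_{\varepsilon}B\beta_{3l'+\varepsilon,c},\qquad g\,\omega^\varepsilon\mapsto g\,\beta_{3l'+\varepsilon,c}\quad(g\in B)$$
is a bijection, because $K=\bigsqcup_\varepsilon B\omega^\varepsilon$ and $B$ acts freely. Transport left multiplication of $K$ through these bijections. This gives an action of $K$ on $\Theta$ extending the action of $B$. Let $K$ act on $\Delta=\Theta\times J$ trivially on $J$. For fixed $l'$, the set $R_{3l'+\varepsilon,\rho}$ is the union over $c$ of the images of the coset $\mathcal X\rho\omega^\varepsilon$. As $\mathcal X\lhd K$, left multiplication by $K$ permutes the cosets of $\mathcal X$, in the same way for all $c$, and $\mathcal X$ fixes each coset. Hence $K$ permutes the rows, and $\mathcal X$ preserves every row.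

**Proposition 3.** $(\Delta,\tau,\mathcal R,s,q,\omega)$ with $q=eu$ is a seed.

## Verification of the seed conditions

The actions of $P$ and $K$ agree on $B$, and $\tau c\tau=\iota(c)$ for $c\in N$, so Step 14 applies. It gives (S4), (S5) and the values $r=tv$, $a=su$, $b=e$, $\bar b=h$, $d=q=eu$, $\bar d=p=hv$. Since $s,q,a,b,d\in\mathcal X\subseteq\mathrm{Sym}(\mathcal R)$ by Step 18, (S2) holds. Since $t,\omega\in K$, (S3) holds. Put $\mathcal Y=\tau\mathcal X\tau$.

**Step 19: (S1).** The purpose is to show that a row and a column share at most one point. Let $(o_1,(i_1,j_1))$ and $(o_2,(i_2,j_2))$ lie in $R\cap C$, with $R\in\mathcal R$ and $C=\tau R'$, $R'\in\mathcal R$. The elements of $P$ do not change the index $i$, so the four parts of a row have the index values $2l,2l+1,2l+3,2l+4$ mod $m$. Their pairwise differences are $\pm1,\pm2,\pm3,\pm4$, so they lie in $\mathcal S$ and the values are distinct. On each part the $\Omega$-coordinates form one $\mathcal X$-orbit. Hence $i_2-i_1\in\mathcal S\cup\{0\}$, and if $i_1=i_2$ then $o_2\in\mathcal Xo_1$. Applying this to the points $(\tau o,(j,i))$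 of $R'$: $j_2-j_1\in\mathcal S\cup\{0\}$, and if $j_1=j_2$ then $o_2\in\mathcal Yo_1$. By definition of $\mathbb A$, also $j_2-j_1\in\mu(i_2-i_1)+(J-J)$.

If $i_1\ne i_2$, then $\delta=i_2-i_1\in\mathcal S$ and $j_2-j_1\in(\mu\delta+(J-J))\cap(\mathcal S\cup\{0\})$, which is empty by (11). If $i_1=i_2$ and $j_1\ne j_2$, then $j_2-j_1\in\mathcal S\cap(J-J)$, which is empty by (11). If $i_1=i_2$ and $j_1=j_2$, then $o_2=xo_1=yo_1$ with $x\in\mathcal X$, $y\in\mathcal Y$, and ($\Omega$2) gives $x=1$, $o_1=o_2$. So the two points are equal.

**Step 20: (S6).** The purpose is to show $\mathcal R\vee p\mathcal R=\{\Delta\}$. Since $p$ acts trivially on $J$ and rows have the form $R\times J$, it suffices to show $\mathcal R_\Theta\vee p\mathcal R_\Theta=\{\Theta\}$. Each block of this join is a union of rows and also a union of sets $pR$, so it is invariant under $\mathcal X$ and under $p\mathcal Xp^{-1}$. The latter contains $pep^{-1}=heh^{-1}=e\,uv$ by (8). As $e,u\in\mathcal X$, each block is invariant under $v$, hence under $D=\mathcal X\langle v\rangle$.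

So we may work with $D$-orbits. Write $(x,\epsilon,\eta)$ for the $D$-orbit $Dt^\epsilon p^\eta\delta^{(x)}$, with $x\in\mathbb Z/n_0$ and $\epsilon,\eta\in\mathbb Z/2$. By Step 12 these are all the $D$-orbits on $\Theta$. Write $\approx$ for "in the same block of the join". The row $R_{l,t^\epsilon}$ has the parts $\mathcal Xt^\epsilon\beta_{l,c}$, which lie in the $D$-orbits
$$(2l,\epsilon,0),\quad(2l+1,\epsilon+[l=0],0),\quad(2l+3,\epsilon,1),\quad(2l+4,\epsilon,1),$$
where $[l=0]$ is $1$ if $l=0$ and $0$ otherwise. The parts of $pR_{l,t^\epsilon}$ lie in $pDt^\epsilon\beta_{l,c}=Dt^\epsilon p\,\beta_{l,c}$ (using $pD=Dp$ and $pt=tp$). With $p^2=1$ these are the orbits above with the last coordinate changed by 1. So for $\eta=0,1$,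
$$(2l,\epsilon,\eta)\approx(2l+1,\epsilon+[l=0],\eta)\approx(2l+3,\epsilon,\eta+1)\approx(2l+4,\epsilon,\eta+1).$$
The first equivalence gives $(x,\epsilon,\eta)\approx(x+1,\epsilon,\eta)$ for even $x\ne0$, and $(0,\epsilon,\eta)\approx(1,\epsilon+1,\eta)$. The last one gives $(x,\epsilon,\eta)\approx(x+1,\epsilon,\eta)$ for every odd $x$. Going once around $\mathbb Z/n_0$,
$$(1,\epsilon,\eta)\approx(2,\epsilon,\eta)\approx\cdots\approx(n_0,\epsilon,\eta)=(0,\epsilon,\eta)\approx(1,\epsilon+1,\eta).$$
So for fixed $\eta$ all $(x,\epsilon,\eta)$ are equivalent; this is what the twist in $\beta_{0,2}$ is for. Finally, $l=1$ gives $(2,\epsilon,0)\approx(5,\epsilon,1)$, which joins $\eta=0$ to $\eta=1$.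

**Step 21: (S7), moving inside $\{o\}\times\mathbb A$.** Let $\mathcal Q=h(\mathcal R\wedge\lambda\mathcal R)\vee e(\mathcal C\wedge\bar\lambda\mathcal C)$; we must show $\mathcal Q=\{\Delta\}$. It is $\tau$-invariant, because $\tau h\tau=e$, $\tau\lambda\tau=\bar\lambda$, $\tau\mathcal R=\mathcal C$. The purpose of this step is to show that each $\{o\}\times\mathbb A$ lies in one block. The permutations $\omega,p,t,h$, and hence $\lambda$, act trivially on the factor $J$ of $\Theta\times J$, and rows have the form $R\times J$. So the blocks of $h(\mathcal R\wedge\lambda\mathcal R)$ are unions of sets $\{(o,i)\}\times J$. In the coordinates $(o,(i,j))$: the points $(o,(i,j))$ and $(o,(i,j'))$ are in one block of $\mathcal Q$ whenever both pairs lie in $\mathbb A$. Applying this to $(\tau o,(j,i))$ and $(\tau o,(j,i'))$ and using $\tau$-invariance, the same is true for $(o,(i,j))$ and $(o,(i',j))$. So two edges of the bipartite graph $\mathbb A$ with a common endpoint give points in the same block. As the graph is connected, $\{o\}\times\mathbb A$ lies in one block.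

**Step 22: (S7), moving in $\Omega$.** The purpose is to find a group, transitive on $\Omega$ and acting trivially on the factor $\mathbb A$ of $\Omega\times\mathbb A$, that preserves every block of $\mathcal Q$. Let $Z=\langle s,u_0,u_1,u_2,e_0,e_1\rangle\le\mathcal X$. Then $\omega Z\omega^{-1}=\langle s,u_0,u_1,u_2,e_1,e_2\rangle=M\times\langle u\rangle$, which $p$ normalizes, since $M\lhd P$ and $u$ is central in $N$. So for $x\in Z$,
$$\lambda^{-1}x\lambda=t\,\omega^{-1}\,p\,(\omega x\omega^{-1})\,p\;\omega\,t\ \in\ t\,\omega^{-1}(M\times\langle u\rangle)\,\omega\,t\subseteq\mathcal X.$$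
Hence $Z\subseteq\mathcal X\cap\lambda\mathcal X\lambda^{-1}$. Since $\mathcal X$ preserves every row and $\lambda\mathcal X\lambda^{-1}$ preserves every block of $\lambda\mathcal R$, the group $Z$ preserves every block of $\mathcal R\wedge\lambda\mathcal R$. So $hZh^{-1}$ preserves every block of $\mathcal Q$, and by $\tau$-invariance of $\mathcal Q$ so does $\tau hZh^{-1}\tau$. Let
$$T=\langle hZh^{-1},\ \tau hZh^{-1}\tau\rangle,$$
a group with $\tau T\tau=T$. By (8) and (9),
$$hZh^{-1}=\langle s,\ u_0,\ se_1,\ se_2,\ e_0uv,\ su_1\rangle.$$
So $T$ contains $s,u,e_1,e_2,u_1,euv$ and their $\tau$-conjugates, in particular $t$, $v$ and $\iota(euv)=hvu$. From $u,v\in T$ we get $e,h\in T$. Then $he_2h^{-1}=su_2$ gives $u_2=s\,(he_2h^{-1})\in T$. Thus $\mathcal X\subseteq T$, and $\mathcal Y=\tau\mathcal X\tau\subseteq T$. Now $t=\bar s$, $v=\bar u$, $h=\bar e$ lie in $\mathcal Y$, so $P=\langle M,t,u,v,e,h\rangle\subseteq\langle\mathcal X,\mathcal Y\rangle\subseteq T$, and $\tau P\tau\subseteq T$. By ($\Omega$1), $T$ is transitive on $\Omega$. The generators of $T$ lie in $P$ and $\tau P\tau$, which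 act only on the coordinate $o$ of $(o,(i,j))$. So $T$ permutes the sets $\{o\}\times\mathbb A$ transitively. Each of these sets lies in one block of $\mathcal Q$ by Step 21, and $T$ maps every block to itself. Hence there is only one block, $\mathcal Q=\{\Delta\}$, and (S7) holds. This proves Proposition 3. $\blacksquare$

## Polygons with any number of sides

**Proof of Theorem A.** For $n=4$ and $n=3$, apply Propositions 1 and 2 to the seed of Proposition 3.

For $n\ge5$ we use the flat corners of Example 3. In the square of the seed, replace the side $E_1$ by $n-3$ consecutive sides with group $E_1$, separated by $n-4$ new corners with corner group $E_1$, all new maps being identities. There are now $3+(n-3)=n$ sides, the face group is still trivial, and the colimit is unchanged, since the new vertex groups are identified with the copy of $E_1$ already present. At each new corner the coset graph consists of two vertices joined by $|E_1|=|X|\ge2$ edges, so its girth is 2 and $\theta=\pi$. The old corners keep their coset graphs, with $\theta\le\pi/2$. The sum is at most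
$$4\cdot\frac\pi2+(n-4)\pi=(n-2)\pi,$$
so the $n$-gon is non-positively curved. Its fundamental group is the group $G$ of Proposition 1, which is not Hopfian. $\blacksquare$

For $n\ge5$, corners with $E_{i-1}\cap E_i\ne F$, such as the flat ones used here, cannot be avoided: if there were none, the second part of Theorem B would make the group Hopfian.
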